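# Differentiating nilpotent operators in families: the bound $n\ge r-1$ for stable Jordan type $[2][1]^n$

## 1. One operator over projective space, and a bundle inside its kernel

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E\cong(\mathbb Z/p)^r$ with generators $g_1,\dots,g_r$. Put $X_i=g_i-1$, so that $kE\cong k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$. Let $V=\bigoplus_i kX_i$, and for $0\ne\alpha\in k^r$ put $X_\alpha=\sum_i\alpha_iX_i\in V$. Let $M$ be a finitely generated $kE$-module. Each $X_\alpha$ is a nilpotent operator on $M$ with $X_\alpha^p=0$. The construction behind everything below treats all the $X_\alpha$ as one operator with variable coefficients, and then differentiates it.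

**The operator $Z$.** Let $\mathbb P=\mathbb P(V)\cong\mathbb P^{r-1}$ be the space of lines in $V$, let $\mathcal O(-1)\subset V\otimes\mathcal O$ be the tautological line bundle, and let $\mathcal M=M\otimes_k\mathcal O_{\mathbb P}$, a trivial bundle. A section $w$ of $V\otimes\mathcal O$ acts $\mathcal O$-linearly on $\mathcal M$ by an operator $X_w$, and all these operators commute. On an open set where $\mathcal O(-1)$ has a nowhere vanishing section $z$, put $Z=X_z$. At the point of $\mathbb P$ given by the line $kX_\alpha$, the operator $Z$ is a nonzero multiple of $X_\alpha$. Another choice of section is $gz$ with $g$ a unit, and it replaces $Z$ by $gZ$. So the sheaves $\ker Z^h$ and $\operatorname{im}Z^i$ do not depend on $z$ and are defined on all of $\mathbb P$.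

**The derivative of $Z$.** Since $\mathcal M$ is trivial, a local vector field $v$ acts on it by differentiating coefficients; call this $\partial_v$. Put $Z_v=[\partial_v,Z]=X_{\partial_vz}$. This is $\mathcal O$-linear, and it commutes with $Z$ and with every $X_w$. Iterating $\partial_v(Zm)=Z_vm+Z\partial_vm$ gives
$$\partial_v(Z^im)=iZ^{i-1}Z_vm+Z^i\partial_vm,\tag{1}$$
and if $Z'=gZ$ then
$$Z'_v=gZ_v+v(g)Z.\tag{2}$$

**The bundle.** The proof turns on
$$\mathcal E=\frac{\ker Z}{\ker Z\cap\operatorname{im}Z^2}\ \supset\ F_2=\frac{\ker Z\cap\operatorname{im}Z}{\ker Z\cap\operatorname{im}Z^2}.$$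
On one Jordan block, $\ker Z$ is a line, and this line lies in $\operatorname{im}Z^2$ exactly when the block has size at least $3$. So $\mathcal E$ sees the blocks of size $1$ and $2$, and $F_2$ sees those of size $2$. If there is one block of size $2$ and there are $n$ blocks of size $1$, then $F_2$ is a line inside a bundle of rank $n+1$. We shall put a connection on $\mathcal E$, or on the corresponding bundle for the dual module. A line subbundle $B$ of a bundle of rank $m$ with a connection satisfies $c_1(B)^m=0$. On $\mathbb P^{r-1}$ this forces $m\ge r$, unless $c_1(B)$ vanishes modulo $p$. With $m=n+1$ it becomes $n\ge r-1$.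

**What this is for.** The Jordan type of $X_\alpha$ on $M$ is written $[p]^{a_p}\cdots[1]^{a_1}$, where $a_i$ is the number of Jordan blocks of size $i$.

**Definition.** $M$ has *constant Jordan type* $[p]^{a_p}\cdots[1]^{a_1}$ if $X_\alpha$ has this type for every $0\ne\alpha\in k^r$. It has *stable constant Jordan type* $[p-1]^{a_{p-1}}\cdots[1]^{a_1}$ if it has constant Jordan type $[p]^{a_p}[p-1]^{a_{p-1}}\cdots[1]^{a_1}$ for some $a_p\ge0$.

**Example 1.** Let $J=(X_1,\dots,X_r)$ be the radical of $kE$ and $p\ge3$. On $kE/J^2=k\cdot1\oplus V$ the operator $X_\alpha$ sends $1\mapsto X_\alpha$ and kills $V$. Hence the type is $[2][1]^{r-1}$ for every $\alpha\neq0$. By contrast, for $r=2$ let $X_1$ act on $k^2$ by a nonzero nilpotent matrix and $X_2$ by $0$. Then $X_\alpha$ has type $[2]$ if $\alpha_1\ne0$ but type $[1]^2$ for $\alpha=(0,1)$, so the type is not constant.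

The following statement is posed as a conjecture in "Some Results On Modules Of Constant Jordan Type For Elementary Abelian $p$-Groups" (http://people.reed.edu/~balands/thesis.pdf).

**Conjecture.** If $p\ge5$ and a finitely generated $kE$-module has stable constant Jordan type $[2][1]^n$, then $n\ge r-1$.

It is true. We prove the following stronger form and two companions. All modules are finitely generated.

**Theorem A.** Let $p$ be odd and let $M$ have constant Jordan type with $a_2=1$ and $a_3=0$ (blocks of all sizes $\ge4$ are allowed). Then $a_1\ge r-1$.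

**Theorem B.** Let $r\ge2$, $2\le a\le p-1$, and let $M$ have constant Jordan type with $a_{a-1}=a_{a+1}=0$. Then $a_a=0$.

**Theorem C.** Let $r\ge2$, $p\ge5$, $2\le a\le p-1$, $n\ge0$. A module of stable constant Jordan type $[a][1]^n$ exists if and only if $a=p-1$, or $a=2$ and $n\ge r-1$. Moreover, stable constant Jordan type $[p-2][p-1]^n$ occurs if and only if $n\ge r-1$.

Theorem A implies the conjecture: if $p\ge5$ and the stable type is $[2][1]^n$, then $a_2=1$, $a_1=n$, and $a_3=0$ because $3\le p-1$. Example 1 plus trivial summands, that is $kE/J^2\oplus k^{n-r+1}$, has type $[2][1]^n$ for each $n\ge r-1$, so the bound is sharp. For $r=1$ Theorem A says $a_1\ge0$. From now on $r\ge2$.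

## 2. Spaces of rank-one matrices

Suppose first that $M$ has constant type exactly $[2][1]^n$, with no larger blocks. Then every $X_\alpha$ with $\alpha\neq0$ has rank one, and linear algebra suffices.

Two rank-one operators with different images and different kernels have a sum of rank two. So among the $X_\alpha$ any two share the image or the kernel. If some pair $X_\alpha,X_\beta$ has different kernels, they share an image $L$. A third $X_\gamma$ with image different from $L$ would share its kernel with both $X_\alpha$ and $X_\beta$, which is impossible. Hence either all the $X_\alpha$ have the same image, or all have the same kernel.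

If the common image is $ku$, write $X_\alpha m=f_\alpha(m)u$, with $f_\alpha\in M^*$ linear in $\alpha$ and nonzero for $\alpha\ne0$. Since $X_\alpha^2=0$, we have $f_\alpha(u)=0$. So $\alpha\mapsto f_\alpha$ embeds $k^r$ in $(M/ku)^*$, which has dimension $n+1$. Hence $r\le n+1$. If the common kernel is a hyperplane $H$, choose $m_0\notin H$. The map $\alpha\mapsto X_\alpha m_0$ is injective, and its values lie in $H$ because $X_\alpha^2=0$. As $\dim H=n+1$, again $r\le n+1$.

Both cases occur for $r\ge2$: $kE/J^2$ has common kernel $V$, and its dual has a common image. Once blocks of size $p$ are present the operators no longer have rank one and this argument is not available. A trace of its two cases will reappear in Section 8.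

## 3. The bundles $T_a$ and $F_a$

From here on $M$ has constant Jordan type. We use the *modular law*: if $A\subset B$ then $B\cap(A+C)=A+(B\cap C)$. We write $m\in\ker Z$ and so on for local sections.

**Local structure.** *Each point of $\mathbb P$ has an open neighborhood $U$ on which $z$ is defined and $\mathcal M|_U\cong\bigoplus_j(\mathcal O_U[Z]/Z^j)^{a_j}$.*

*Proof.* The purpose is to compute with Jordan blocks with coefficients in $\mathcal O$, not only at points.

The closed points of $\mathbb P$ are the lines $kX_\alpha$, so the fibers of $\operatorname{coker}Z^i$ have the same dimension at all closed points. Fiber dimension is upper semicontinuous, and a closed set is determined by its closed points, so it is the same at all points. A coherent sheaf of constant fiber dimension on a reduced scheme is locally free, so $\operatorname{coker}Z^i$ is locally free. Then $0\to\operatorname{im}Z^i\to\mathcal M\to\operatorname{coker}Z^i\to0$ splits locally, so $\operatorname{im}Z^i$ is locally free, and $0\to\ker Z^i\to\mathcal M\to\operatorname{im}Z^i\to0$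 splits locally too. These sequences stay exact on fibers, so $\ker Z^i\otimes\kappa(x)$ is the kernel of $Z^i$ on the fiber at $x$.

Let $x$ be a closed point. Choose generators $e_s$ of the Jordan blocks of the fiber at $x$, of sizes $j_s$. As $e_s$ lies in the fiber of $\ker Z^{j_s}$, it lifts to a section $\tilde e_s$ of $\ker Z^{j_s}$ near $x$. The map $\bigoplus_s\mathcal O[Z]/Z^{j_s}\to\mathcal M$ given by the $\tilde e_s$ is a map of free modules of equal rank and an isomorphism at $x$. So its determinant is invertible near $x$, and the map is an isomorphism there. An open set containing all closed points of $\mathbb P$ is all of $\mathbb P$, so these neighborhoods cover. $\square$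

On a block of size $j$ with generator $b$, the basis is $b,Zb,\dots,Z^{j-1}b$. The sheaf $\operatorname{im}Z^i$ is spanned by the $Z^lb$ with $l\ge i$, and $\ker Z^h$ by those with $l\ge j-h$. So all sheaves built from these by sums and intersections are spanned locally by subsets of one basis, with sums and intersections given by unions and intersections of subsets. Quotients of nested such sheaves are locally free, and identities and ranks can be checked block by block.

**Definition.** For $a\ge1$ put
$$T_a=\frac{\ker Z^a}{\ker Z^{a-1}+(\ker Z^a\cap\operatorname{im}Z)},\qquad F_a=\frac{\ker Z\cap\operatorname{im}Z^{a-1}}{\ker Z\cap\operatorname{im}Z^a}.$$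

Both have rank $a_a$. For $T_a$: a block of size $j<a$ lies in $\ker Z^{a-1}$; for $j>a$ its part of $\ker Z^a$ lies in $\operatorname{im}Z$; for $j=a$ the quotient is spanned by $b$. For $F_a$: on a block $\ker Z$ is spanned by $Z^{j-1}b$, which lies in $\operatorname{im}Z^{a-1}$ but not in $\operatorname{im}Z^a$ exactly when $j=a$. One should think of $T_a$ as the tops and $F_a$ as the feet of the blocks of size $a$. They are related by
$$T_a\otimes\mathcal O(-(a-1))\ \cong\ F_a,\qquad z^{a-1}\otimes m\mapsto Z^{a-1}m.\tag{3}$$
The map does not depend on $z$, as both sides scale by $g^{a-1}$. It is well defined: $Z^{a-1}$ kills $\ker Z^{a-1}$, and if $m=Zs\in\ker Z^a$ then $Z^{a-1}m=Z^as\in\ker Z\cap\operatorname{im}Z^a$. It is surjective, since $Z^{a-1}s\in\ker Z$ means $s\in\ker Z^a$. A surjection of bundles of equal rank is an isomorphism.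

**Duality.** Let $M^\#=\operatorname{Hom}_k(M,k)$ with each $X_i$ acting by its transpose. This is a $kE$-module, since $kE$ is commutative, and it has the same constant Jordan type. Let $\perp$ denote annihilators in $\mathcal M^*$. Clearly $\ker(Z^t)^h=(\operatorname{im}Z^h)^\perp$. Also $\operatorname{im}(Z^t)^h=(\ker Z^h)^\perp$: a functional $f\circ Z^h$ kills $\ker Z^h$, and conversely a functional killing $\ker Z^h$ factors through $\operatorname{im}Z^h$, from which it extends to $\mathcal M$ because $\operatorname{im}Z^h$ is a local direct summand. For sheaves spanned by subsets of a common basis, $A^{\perp\perp}=A$ and $(A\cap B)^\perp=A^\perp+B^\perp$, as one sees in the dual basis. We claim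
$$T_a(M^\#)\cong F_a(M)^*.\tag{4}$$
Indeed
$$T_a(M^\#)=\frac{(\operatorname{im}Z^a)^\perp}{(\operatorname{im}Z^{a-1})^\perp+\bigl((\operatorname{im}Z^a)^\perp\cap(\ker Z)^\perp\bigr)}\ \longrightarrow\ \frac{(\ker Z)^\perp+(\operatorname{im}Z^a)^\perp}{(\ker Z)^\perp+(\operatorname{im}Z^{a-1})^\perp},$$
where the map is induced by inclusion. It is surjective. It is injective because $(\operatorname{im}Z^{a-1})^\perp\subset(\operatorname{im}Z^a)^\perp$, so by the modular law $(\operatorname{im}Z^a)^\perp\cap\bigl((\ker Z)^\perp+(\operatorname{im}Z^{a-1})^\perp\bigr)$ is the denominator on the left. The right side is $(\ker Z\cap\operatorname{im}Z^a)^\perp/(\ker Z\cap\operatorname{im}Z^{a-1})^\perp$, which is $F_a(M)^*$.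

**Example 2.** Let $p\ge3$ and $M=kE/J^2$. Here $Z$ sends $1\mapsto z$ and kills $V$, so $\ker Z=V\otimes\mathcal O$, $\operatorname{im}Z=\mathcal O(-1)$, and $Z^2=0$. Hence $T_2=\mathcal O$, $F_2=\mathcal O(-1)$ and $\mathcal E=V\otimes\mathcal O$, with the tautological inclusion $F_2\subset\mathcal E$. The bundle $\mathcal E$ is trivial of rank $r=n+1$ and has the connection $d$.

**Example 3.** Let $p\geq3$ and $M=(kE/J^2)^\#=k1^*\oplus V^*$. For $\xi\in V^*$ we have $X_w\xi=\xi(w)1^*$, and $X_w1^*=0$. So $\operatorname{im}Z=\mathcal O\cdot1^*$ and $\ker Z=\mathcal O1^*\oplus z^\perp$, where $z^\perp\subset V^*\otimes\mathcal O$ consists of the functionals vanishing on $z$. Hence $T_2=(V^*\otimes\mathcal O)/z^\perp=\mathcal O(1)$ and $F_2=\mathcal O$, in accordance with (3) and (4).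

## 4. A degree count on $\mathbb P^1$, and what blocks of size $p$ do to it

Take the smallest case of the conjecture: $p\ge5$, $r=2$, $n=0$. We want to show that stable type $[2]$ does not occur for rank two. A natural attempt is to use that $\mathcal M$ is a trivial bundle on $\mathbb P^1$, so has degree $0$, and to compute this degree from its pieces.

Let $T_2\cong\mathcal O(t)$, so $F_2\cong\mathcal O(t-1)$, and let $g=\deg F_p$. Filter $\mathcal M$ by the $\ker Z^h$. The map $z^{h-1}\otimes m\mapsto Z^{h-1}m$ identifies $(\ker Z^h/\ker Z^{h-1})\otimes\mathcal O(-(h-1))$ with $\ker Z\cap\operatorname{im}Z^{h-1}$, which is filtered with quotients $F_i$, $i\ge h$. Only $F_2$ and $F_p$ are nonzero, so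
$$0=\deg\mathcal M=\underbrace{(t-1)+t}_{\text{from }F_2,\;h=1,2}+\underbrace{\sum_{h=1}^p\bigl(g+(h-1)a_p\bigr)}_{\text{from }F_p}=2t-1+pg+a_p\frac{p(p-1)}2 .$$
If $a_p=0$, then $g=0$ and $2t=1$, a contradiction. But if $a_p\ge1$, all that remains is $2t\equiv1\pmod p$. This can be satisfied: $t=(p+1)/2$ and $g=-1-a_p(p-1)/2$ are integers that fit. The degree of $\mathcal M$ gives one congruence for $t$ modulo $p$ and stops there.

What is wanted is another congruence for $t$ modulo $p$. In characteristic $p$, a connection on a line bundle gives exactly that, as the next section shows. If we could put a connection on $T_2$ we would get $t\equiv0$, which contradicts $2t\equiv1$.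

## 5. Connections and line subbundles in characteristic $p$

A *connection* on a vector bundle $\mathcal E$ over a smooth variety is a $k$-linear map $\nabla:\mathcal E\to\mathcal E\otimes\Omega^1$ with $\nabla(fs)=f\nabla s+s\otimes df$. Equivalently, it is a family of additive maps $\nabla_v:\mathcal E\to\mathcal E$, compatible with restriction and $\mathcal O$-linear in the local vector field $v$, with $\nabla_v(fs)=f\nabla_vs+v(f)s$. No integrability is required. For a line bundle $L$, let $c_1(L)\in H^1(\Omega^1)$ be the class of the cocycle $\{d\log g_{ij}\}$ of its transition functions.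

**Example 4.** On $\mathbb P^N$ with coordinates $y_0,\dots,y_N$, the bundle $\mathcal O(pe)$ has a connection: let the local generators $y_i^{pe}$ be flat. This is consistent, since the ratios $(y_i/y_j)^{pe}$ are $p$-th powers and have zero differential.

**Lemma 1.** Let $X$ be a smooth variety, $\mathcal E$ a vector bundle of rank $m$ on $X$ with a connection, and $B\subset\mathcal E$ a line subbundle with $Q=\mathcal E/B$ locally free. Then $c_1(B)^m=0$ in $H^m(X,\Omega^m)$.

*Proof.* **Step 1: measure how far $\nabla$ is from preserving $B$.** Let $\pi:\mathcal E\to Q$ be the projection. The map $\beta:B\to Q\otimes\Omega^1$, $s\mapsto(\pi\otimes1)\nabla s$, is $\mathcal O$-linear, since the extra term $s\otimes df$ dies in $Q\otimes\Omega^1$. It induces an $\mathcal O$-linear map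
$$\theta:\mathcal Hom(Q,B)\to\mathcal Hom(B,B\otimes\Omega^1)=\Omega^1,\qquad h\mapsto(h\otimes1)\circ\beta.$$

**Step 2: write $c_1(B)$ as the image of a cochain under $\theta$.** Take an affine cover $(U_i)$ over which $B$ is trivial. Over $U_i$ there is a retraction $\rho_i:\mathcal E\to B$ of the inclusion, since $Q$ is locally free and $U_i$ is affine. On $U_{ij}$ the difference $\rho_j-\rho_i$ vanishes on $B$, so $\rho_j-\rho_i=h_{ij}\circ\pi$ with $h_{ij}\in\mathcal Hom(Q,B)(U_{ij})$. The maps $\nabla^i=(\rho_i\otimes1)\nabla|_B$ are connections on $B|_{U_i}$, and $\nabla^j-\nabla^i=\theta(h_{ij})$.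

The cocycle $\nabla^j-\nabla^i$ represents $\pm c_1(B)$. To see this, let $b_i$ generate $B$ over $U_i$, and let $D^i$ be the connection with $D^ib_i=0$. Then $\nabla^i-D^i$ is a $1$-form $\omega_i$ on $U_i$, and $\nabla^j-\nabla^i=(D^j-D^i)+\omega_j-\omega_i$, so the two cocycles differ by a coboundary. If $b_i=gb_j$, then $(D^j-D^i)b_i=dg\otimes b_j=b_i\otimes d\log g$, and $g$ is a transition function of $B$ or its inverse.

**Step 3: take the $m$-th power.** Up to sign, $c_1(B)^m$ is represented on $U_{i_0\cdots i_m}$ by
$$\theta(h_{i_0i_1})\wedge\cdots\wedge\theta(h_{i_{m-1}i_m})=(\Lambda^m\theta)(h_{i_0i_1}\wedge\cdots\wedge h_{i_{m-1}i_m}).$$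
The right side is $0$, because $\mathcal Hom(Q,B)$ has rank $m-1$ and its $m$-th exterior power vanishes. $\square$

**Lemma 2.** On $\mathbb P^N$, $N\ge1$, put $h=c_1(\mathcal O(1))$. Then $h^j\ne0$ in $H^j(\Omega^j)$ for $0\le j\le N$. If $\mathcal O(d)$ has a connection, then $p\mid d$.

*Proof.* **Step 1: a representative of $h^N$.** Use the standard cover $U_i=\{y_i\ne0\}$, put $u_i=y_i/y_0$, and let $\eta=\dfrac{du_1\wedge\cdots\wedge du_N}{u_1\cdots u_N}$. Up to sign, $h$ is the class of $d\log(y_j/y_i)$, so up to sign $h^N$ is the class of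
$$d\log\tfrac{y_1}{y_0}\wedge d\log\tfrac{y_2}{y_1}\wedge\cdots\wedge d\log\tfrac{y_N}{y_{N-1}}=\eta .$$
The equality holds because, with $\varepsilon_l=d\log u_l$, the left side is $\varepsilon_1\wedge(\varepsilon_2-\varepsilon_1)\wedge\cdots\wedge(\varepsilon_N-\varepsilon_{N-1})$.

**Step 2: $\eta$ is not a coboundary.** Put $U^{(i)}=\bigcap_{j\ne i}U_j$. A coboundary is a sum of restrictions of forms on the sets $U^{(0)},\dots,U^{(N)}$. Forms on $U_{0\cdots N}$ are $f\eta$ with $f$ a Laurent polynomial of degree $0$ in the $y$'s. We show that a form on $U^{(i)}$ involves only monomials $f$ in which $y_i$ has exponent at least $1$. Choose $j\ne i$, so $U^{(i)}\subset U_j$, and use on $U_j$ the coordinates $w_l=y_l/y_j$, $l\ne j$. With $\varepsilon_0=0$ we have $d\log w_l=\varepsilon_l-\varepsilon_j$, so $\bigwedge_{l\ne j}d\log w_l=\pm\eta$ and $\bigwedge_{l\ne j}dw_l=\pm\bigl(\prod_{l\ne j}w_l\bigr)\eta$. A function on $U^{(i)}$ has only nonnegative exponents of $y_i$, and the factor $w_i$ raises the exponent by one. So the constant multiple $1\cdot\eta$ never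 occurs in a coboundary, and $h^N\ne0$. (Under $\Omega^N\cong\mathcal O(-N-1)$ the class is $1/(y_0\cdots y_N)$, the generator of $H^N(\mathbb P^N,\mathcal O(-N-1))$; see Hartshorne, *Algebraic Geometry*, III.5.1 and III.7.1.1.) Since $h^N=h^jh^{N-j}$, also $h^j\ne0$.

**Step 3: connections on $\mathcal O(d)$.** By Lemma 1 with $m=1$ and $\mathcal E=B=\mathcal O(d)$, we get $dh=c_1(\mathcal O(d))=0$ in the $k$-vector space $H^1(\Omega^1)$. As $h\ne0$, $p\mid d$. $\square$

## 6. Differentiating sections of $\ker Z^a$

We want a connection on $T_a$. The naive formula $[m]\mapsto[\partial_vm]$ fails at once: for $m\in\ker Z^a$, (1) gives $Z^a\partial_vm=-aZ^{a-1}Z_vm$, which need not be $0$. One has to add a correction term, and then check that the choice does not matter in $T_a$. The hypothesis $a_{a+1}=0$ is what makes the correction possible.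

**Lemma 3.** Let $2\le a\le p-1$ and $a_{a+1}=0$.

1. For $m\in\ker Z^a$: $Z_vm\in\ker Z^{a-1}+(\operatorname{im}Z\cap\ker Z^a)$. (This part does not need $a_{a+1}=0$.)
2. For $m\in\ker Z^a$ we can write locally $Z_vm=c+Z^2q$ with $c\in\ker Z^{a-1}$. Then $\partial_vm+aZq\in\ker Z^a$, and its class $\delta_v(m)\in T_a$ is independent of $c$, $q$ and $z$. The map $\delta_v$ is $\mathcal O$-linear in $v$, and $\delta_v(fm)=f\delta_v(m)+v(f)[m]$.
3. $\delta_v$ vanishes on $\ker Z^a\cap\operatorname{im}Z$.

Consequently, if $\delta_v(\ker Z^{a-1})=0$ for all $v$, then $\delta$ induces a connection on $T_a$.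

*Proof.* **Part 1: locate $Z_vm$.** By (1), $0=\partial_v(Z^am)=Z^{a-1}(aZ_vm+Z\partial_vm)$. So $aZ_vm\in\ker Z^{a-1}+\operatorname{im}Z$, and $a$ is invertible in $k$. Also $Z_vm\in\ker Z^a$, because $Z_v$ commutes with $Z$. The modular law gives the claim.

**Part 2: define the corrected derivative.** First, $\operatorname{im}Z\cap\ker Z^a\subset\ker Z^{a-1}+\operatorname{im}Z^2$. On blocks of size $j\le a$, $\operatorname{im}Z$ is killed by $Z^{a-1}$; on blocks of size $j\ge a+2$, $\ker Z^a$ is spanned by the $Z^lb$ with $l\ge j-a\ge2$; and there are no blocks of size $a+1$. With Part 1, $c$ and $q$ exist locally. Next,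
$$Z^a\partial_vm=-aZ^{a-1}Z_vm=-aZ^{a-1}(c+Z^2q)=-aZ^{a+1}q,$$
so $Z^a(\partial_vm+aZq)=0$.

*Independence of $c,q$.* If $c+Z^2q=c'+Z^2q'$ and $\epsilon=q'-q$, then $Z^2\epsilon=c-c'\in\ker Z^{a-1}$. So $Z\epsilon\in\ker Z^a\cap\operatorname{im}Z$, which is $0$ in $T_a$.

*Independence of $z$.* Let $Z'=gZ$. By (2), $Z'_vm=(gc+v(g)Zm)+Z'^2(g^{-1}q)$, and $Zm\in\ker Z^{a-1}$. So we may use $c'=gc+v(g)Zm$ and $q'=g^{-1}q$, and then $Z'q'=Zq$. Thus $\delta_v(m)$ is unchanged.

*Formal properties.* Additivity in $m$ and $v$ follows by adding the choices. For $fv$ use $fc,fq$. For $fm$ use $fc,fq$ and $\partial_v(fm)=v(f)m+f\partial_vm$.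

**Part 3: $\delta_v$ kills part of the denominator of $T_a$.** Let $m=Zs\in\ker Z^a$, so $s\in\ker Z^{a+1}$. Since $a_{a+1}=0$, $\ker Z^{a+1}\subset\ker Z^a+\operatorname{im}Z$: blocks of size $j\le a$ lie in $\ker Z^a$, and on blocks of size $j\ge a+2$ the sheaf $\ker Z^{a+1}$ is spanned by $Z^lb$ with $l\ge j-a-1\ge1$. Write $s=s_0+Zs_1$ with $s_0\in\ker Z^a$. Then
$$\partial_vm+aZq=Z_vs+Z\partial_vs+aZq=Z_vs_0+ZZ_vs_1+Z\partial_vs+aZq .$$
By Part 1, $Z_vs_0\in\ker Z^{a-1}+\operatorname{im}Z$, and the other terms are in $\operatorname{im}Z$. The whole section is in $\ker Z^a$ by Part 2. So it lies in $(\ker Z^{a-1}+\operatorname{im}Z)\cap\ker Z^a=\ker Z^{a-1}+(\operatorname{im}Z\cap\ker Z^a)$, which is $0$ in $T_a$.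

**The consequence.** If also $\delta_v(\ker Z^{a-1})=0$, then $\delta_v$ kills the whole denominator of $T_a$ and descends to $T_a$. By Part 2 the result is independent of all choices, so it is defined on all of $\mathbb P$, and it is a connection. $\square$

## 7. Isolated block sizes: Theorem B

When no block of size $a-1$ exists, the remaining condition in Lemma 3 is automatic.

**Proof of Theorem B.** Suppose $a_a>0$. For $p=2$ there is no $a$ with $2\le a\le p-1$, so $p$ is odd. Restrict $M$ to $k[X_1,X_2]/(X_1^p,X_2^p)$. The Jordan type is still constant and the same, so we may take $r=2$ and $\mathbb P=\mathbb P^1$.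

**Step 1: $T_a$ has a connection.** By Lemma 3 we need $\delta_v(\ker Z^{a-1})=0$. Since $a_{a-1}=0$, $\ker Z^{a-1}\subset\ker Z^{a-2}+\operatorname{im}Z$: blocks of size $\le a-2$ lie in $\ker Z^{a-2}$, and on blocks of size $j\ge a$ the sheaf $\ker Z^{a-1}$ is spanned by $Z^lb$ with $l\ge j-a+1\ge1$. By the modular law, $\ker Z^{a-1}=\ker Z^{a-2}+(\ker Z^{a-1}\cap\operatorname{im}Z)$. On the second summand $\delta_v=0$ by Lemma 3(3). For $m\in\ker Z^{a-2}$ we have $Z_vm\in\ker Z^{a-2}\subset\ker Z^{a-1}$, so we may take $c=Z_vm$ and $q=0$, and $\delta_v(m)=[\partial_vm]$. By (1), $Z^{a-1}\partial_vm=-(a-1)Z^{a-2}Z_vm=-(a-1)Z_vZ^{a-2}m=0$. So $\partial_vm\in\ker Z^{a-1}$ and $\delta_v(m)=0$.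

**Step 2: two congruences.** By Grothendieck's theorem on $\mathbb P^1$, $T_a\cong\bigoplus_i\mathcal O(d_i)$, a nonempty sum. Composing the connection with the inclusion of a summand and the projection to it gives a connection on $\mathcal O(d_i)$, so $p\mid d_i$ by Lemma 2. The module $M^\#$ satisfies the same hypotheses. By (4) and (3), $T_a(M^\#)\cong F_a(M)^*\cong\bigoplus_i\mathcal O(a-1-d_i)$, so also $p\mid a-1-d_i$. Hence $p\mid a-1$, which contradicts $1\le a-1\le p-2$. $\blacksquare$

For $p\ge5$ and $a=2$ this says that stable type $[2]$ does not occur when $r\ge2$. This settles the conjecture for $n=0$, including the case where the degree count stopped.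

## 8. Blocks of size one, and a dichotomy

Let $n=a_1>0$. Now $\delta_v$ need not vanish on $\ker Z$, and $T_2$ need not have a connection: in Example 3, $T_2\cong\mathcal O(1)$, and Lemma 2 forbids it. In Example 2, on the other hand, $T_2=\mathcal O$ has one. So we ask what the obstruction is. Let $a_3=0$. For $m\in\ker Z$ take $c=Z_vm$ and $q=0$ in Lemma 3, so $\delta_v(m)=[\partial_vm]\in T_2$. The local isomorphism $Z:T_2\to F_2$ sends this to $[Z\partial_vm]=-[Z_vm]$. So the obstruction is the map $\ker Z\to F_2$ induced by $Z_v$. It vanishes if $Z_v\ker Z\subset\operatorname{im}Z^2$.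

Consider therefore the conditions, for all $w\in V$ and on all of $\mathbb P$,
$$(\Phi)\quad X_w\ker Z^2\subset\operatorname{im}Z,\qquad\qquad(\Psi)\quad X_w\ker Z\subset\operatorname{im}Z^2.$$
They are dual to each other. Condition $(\Psi)$ for $M^\#$ says $X_w^t(\operatorname{im}Z)^\perp\subset(\ker Z^2)^\perp$. This means that $f(X_wm)=0$ whenever $f\in(\operatorname{im}Z)^\perp$ and $m\in\ker Z^2$, that is, $X_w\ker Z^2\subset(\operatorname{im}Z)^{\perp\perp}=\operatorname{im}Z$. This is $(\Phi)$ for $M$.

In Example 2, $(\Psi)$ holds since $X_wV=0$, but $(\Phi)$ fails since $X_w1=X_w\notin\operatorname{im}Z$ where $w\notin kz$. In Example 3 it is the other way around. These are the two cases of Section 2.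

**Proposition 4.** Let $p$ be odd and let $M$ have constant Jordan type with $a_2=1$. Then $(\Phi)$ or $(\Psi)$ holds.

*Proof.* **Step 1: choose coordinates in which $Z$ is linear.** Work on the chart $U\cong\mathbb A^{r-1}$ with $z=X_1+\sum_{i\ge2}u_iX_i$, and use constant vector fields $v=\sum_{i\ge2}v_i\,\partial/\partial u_i$, $(v_i)\in k^{r-1}$. Then $Z_v=\sum_{i\ge2}v_iX_i$ has constant coefficients, so $[\partial_v,Z_v]=0$.

**Step 2: turn the two conditions into maps of bundles.** Put $C=\ker Z+(\ker Z^2\cap\operatorname{im}Z)$. Then $T_2=\ker Z^2/C$, and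
$$F_1=\frac{\ker Z}{\ker Z\cap\operatorname{im}Z}\cong\frac{C}{\ker Z^2\cap\operatorname{im}Z},\qquad F_2=\frac{\ker Z\cap\operatorname{im}Z}{\ker Z\cap\operatorname{im}Z^2}.$$
We have the following inclusions.

- (i) $Z_v\ker Z\subset\ker Z\cap\operatorname{im}Z$. For $m\in\ker Z$, (1) gives $Z_vm=-Z\partial_vm$, and $Z_v$ preserves $\ker Z$.
- (ii) $Z_v\ker Z^2\subset C$. This is Lemma 3(1) with $a=2$, and it uses that $p$ is odd.
- (iii) $Z_vC\subset\ker Z^2\cap\operatorname{im}Z$. On $\ker Z$ this is (i), and $Z_v$ preserves $\ker Z^2\cap\operatorname{im}Z$.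
- (iv) $Z_v(\ker Z\cap\operatorname{im}Z)\subset\ker Z\cap\operatorname{im}Z^2$. If $m=Zq\in\ker Z$, then $q\in\ker Z^2$, and by (ii) $Z_vm=ZZ_vq\in ZC=Z(\ker Z^2\cap\operatorname{im}Z)\subset\operatorname{im}Z^2$.

By (ii) and (iii), $Z_v$ induces $\varphi_v:T_2\to F_1$. By (i) and (iv), it induces $\psi_v:F_1\to F_2$. Both are $\mathcal O_U$-linear, and linear in $v$. By (3), multiplication by $Z$ is an isomorphism $\zeta:T_2\to F_2$ over $U$.

**Step 3: show $\varphi_v\zeta^{-1}\psi_v=0$.** The idea is to differentiate the relation that defines $\zeta^{-1}\psi_v$. Let $m\in\ker Z$. By (i), $Z_vm\in\ker Z\cap\operatorname{im}Z=Z\ker Z^2$, so locally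
$$Z_vm=Z\tau,\qquad\tau\in\ker Z^2,\qquad[\tau]=\zeta^{-1}\psi_v([m]).$$
Since $Z\partial_vm=-Z_vm=-Z\tau$, the section $e=\partial_vm+\tau$ lies in $\ker Z$. Apply $\partial_v$ to $Z_vm=Z\tau$, using $[\partial_v,Z_v]=0$ on the left:
$$Z_v\partial_vm=Z_v\tau+Z\partial_v\tau .$$
Substituting $\partial_vm=e-\tau$ gives $2Z_v\tau=Z_ve-Z\partial_v\tau$. Here $Z_ve\in\operatorname{im}Z$ by (i), so the right side is in $\operatorname{im}Z$. As $p\ne2$, $Z_v\tau\in\operatorname{im}Z\cap\ker Z^2$, that is, $\varphi_v([\tau])=0$.

**Step 4: use $a_2=1$.** Now $T_2$ and $F_2$ are line bundles. If $\psi_v\ne0$, then $\zeta^{-1}\psi_v:F_1\to T_2$ is surjective at the generic point. By Step 3, $\varphi_v$ vanishes there, and so $\varphi_v=0$. Hence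
$$k^{r-1}=\{v:\varphi_v=0\}\cup\{v:\psi_v=0\}$$
is a union of two linear subspaces, and one of them must be everything.

**Step 5: return to $(\Phi)$ and $(\Psi)$.** The sections $z,X_2,\dots,X_r$ span $V\otimes\mathcal O_U$. If $\varphi_v=0$ for all $v$, then $X_i\ker Z^2\subset\operatorname{im}Z$ for $i\ge2$. Together with $Z\ker Z^2\subset\operatorname{im}Z$ this is $(\Phi)$ on $U$. If $\psi_v=0$ for all $v$, then $X_i\ker Z\subset\operatorname{im}Z^2$ for $i\ge2$. Together with $Z\ker Z=0$ this is $(\Psi)$ on $U$. Each condition says that certain maps of vector bundles on $\mathbb P$ vanish, namely $\ker Z^2\to\mathcal M/\operatorname{im}Z$, respectively $\ker Z\to\mathcal M/\operatorname{im}Z^2$, induced by the $X_w$. Vanishing on the dense open set $U$ implies vanishing on $\mathbb P$. $\square$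

## 9. The connection on $\ker Z/(\ker Z\cap\operatorname{im}Z^2)$ and the proof of Theorem A

Let $p$ be odd, $r\ge2$, $a_2=1$, $a_3=0$, $n=a_1$.

**Step 1: reduce to $(\Psi)$.** By Proposition 4, $(\Phi)$ or $(\Psi)$ holds for $M$. If $(\Phi)$ holds, replace $M$ by $M^\#$, which has the same $a_j$ and satisfies $(\Psi)$. So assume $(\Psi)$. For every local vector field $v$, $Z_v$ is an $\mathcal O$-combination of the $X_w$, so $Z_v\ker Z\subset\operatorname{im}Z^2$.

**Step 2: $T_2$ has a connection, which fixes its degree modulo $p$.** By Lemma 3 with $a=2$ we must show $\delta_v(m)=0$ for $m\in\ker Z$. As $Z_vm\in\ker Z$, take $c=Z_vm$ and $q=0$; then $\delta_v(m)=[\partial_vm]$, with $\partial_vm\in\ker Z^2$. By $(\Psi)$, $Z\partial_vm=-Z_vm=Z^2s$ for some local $s$, so $\partial_vm-Zs\in\ker Z$. Thus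
$$\partial_vm\in(\ker Z+\operatorname{im}Z)\cap\ker Z^2=\ker Z+(\operatorname{im}Z\cap\ker Z^2),$$
which is $0$ in $T_2$. So $T_2$ has a connection. Write $T_2\cong\mathcal O(t)$. By Lemma 2, $p\mid t$, and by (3), $F_2\cong\mathcal O(t-1)$.

**Step 3: $\mathcal E=\ker Z/(\ker Z\cap\operatorname{im}Z^2)$ has a connection.** Let $m\in\ker Z$. Again $\partial_vm$ leaves $\ker Z$, since $Z\partial_vm=-Z_vm$. To bring it back we add some $s$ with $Zs=Z_vm$. Such an $s$ is determined only up to $\ker Z$, which is too much ambiguity. But if $s$ can be taken in $\operatorname{im}Z^2$, the ambiguity is in $\ker Z\cap\operatorname{im}Z^2$, and this is what $\mathcal E$ divides out.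

By (1), $Z_vm=-Z\partial_vm\in\operatorname{im}Z$, and $Z_vm\in\ker Z$; by $(\Psi)$ we have moreover $Z_vm\in\ker Z\cap\operatorname{im}Z^2$. Since $a_3=0$, $F_3=0$, so $\ker Z\cap\operatorname{im}Z^2=\ker Z\cap\operatorname{im}Z^3$. Hence locally $Z_vm=Z^3q$, and
$$Z(\partial_vm+Z^2q)=-Z_vm+Z^3q=0 .$$
Put $\nabla_vm=[\partial_vm+Z^2q]\in\mathcal E$. We check that this is a connection on $\mathcal E$.

- *Independence of $q$.* If $Z^3\epsilon=0$, then $Z^2\epsilon\in\ker Z\cap\operatorname{im}Z^2$.
- *Independence of $z$.* For $Z'=gZ$, (2) and $Zm=0$ give $Z'_vm=gZ_vm=Z'^3(g^{-2}q)$, and $Z'^2(g^{-2}q)=Z^2q$.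
- *Descent to $\mathcal E$.* If $m\in\ker Z\cap\operatorname{im}Z^2$, then $m=Z^3q'$ locally, and by (1) $\partial_vm=3Z^2Z_vq'+Z^3\partial_vq'\in\operatorname{im}Z^2$. So $\partial_vm+Z^2q\in\ker Z\cap\operatorname{im}Z^2$, which is $0$ in $\mathcal E$.
- *Linearity and Leibniz rule.* Add the choices of $q$ for sums in $m$ or $v$. For $fv$ use $fq$. For $fm$ use $fq$ and $\partial_v(fm)=v(f)m+f\partial_vm$.

**Step 4: compare rank and dimension.** On a block, $\ker Z$ lies in $\operatorname{im}Z^2$ if and only if the size is at least $3$. So $\mathcal E$ has rank $a_1+a_2=n+1$. It contains the line subbundle $F_2\cong\mathcal O(t-1)$ with quotient $\ker Z/(\ker Z\cap\operatorname{im}Z)=F_1$, which is locally free. By Lemma 1 with $m=n+1$,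
$$(t-1)^{n+1}h^{n+1}=0\quad\text{in }H^{n+1}(\mathbb P^{r-1},\Omega^{n+1}).$$
Since $t\equiv0\pmod p$, the factor $(t-1)^{n+1}\equiv(-1)^{n+1}$ is nonzero in $k$, so $h^{n+1}=0$. By Lemma 2 with $N=r-1\ge1$, $n+1>r-1$. Hence $n\ge r-1$. $\blacksquare$

For $M=kE/J^2$ (Example 2), Step 4 concerns $\mathcal O(-1)\subset\mathcal O^r$ and says $h^r=0$ on $\mathbb P^{r-1}$, with no room to spare.

**Remark.** The hypothesis $a_3=0$ cannot be dropped in general. Let $p=3$, $r\ge2$, and let $\Omega(k)$ be the kernel of the surjection $kE\to k$. It has $a_2=1$ and $a_1=0$: over $k[X_\alpha]/X_\alpha^3$ the module $kE$ is free, and the kernel of a surjection from a free module to the block $[1]$ is $[2]$ plus blocks of size $3$. (The freeness and this effect on blocks are verified in the next section.)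

## 10. Which stable types $[a][1]^n$ occur

For a module $M$ let $\Omega(M)$ be the kernel of a surjection from a finitely generated free $kE$-module to $M$; it is enough to fix one such surjection. We first check its effect on Jordan types.

**Step 1: $\Omega$ replaces each stable block $[j]$ by $[p-j]$.** Let $\alpha\ne0$, and complete $Y_1=X_\alpha$ to a basis $Y_1,\dots,Y_r$ of $V$. In characteristic $p$ each $Y_i^p$ is a linear combination of the $X_l^p$ and conversely, so $kE\cong k[Y_1,\dots,Y_r]/(Y_1^p,\dots,Y_r^p)$. This is free over $R=k[X_\alpha]/X_\alpha^p$. So over $R$, $\Omega(M)$ is the kernel of a surjection from a free module to $M$. By Schanuel's lemma and the uniqueness of Jordan types, its type is determined, up to blocks of size $p$, by that of $M$. The surjection $R\to R/X_\alpha^j$ has kernel $X_\alpha^jR$, a block of size $p-j$. So for $j<p$ the number of blocks of size $p-j$ in $\Omega(M)$ is the number of blocks of size $j$ in $M$, for every $\alpha$. The number of blocks of size $p$ is then determined by the dimension. Hence $\Omega$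 preserves constancy of Jordan type.

**Proof of Theorem C.** **Step 2: existence.** By Step 1 applied to $k$, which has type $[1]$, the module $\Omega(k)\oplus k^n$ has stable type $[p-1][1]^n$ for every $n\ge0$. For $n\ge r-1$, the module $kE/J^2\oplus k^{n-r+1}$ has type $[2][1]^n$.

**Step 3: nonexistence.** If $3\le a\le p-2$, a module of stable type $[a][1]^n$ has $a_{a-1}=0$ since $a-1\ge2$, and $a_{a+1}=0$ since $a+1\le p-1$. But $a_a=1$, contradicting Theorem B. If $a=2$, then $a_2=1$, $a_3=0$ and $a_1=n$, as $p\ge5$, and Theorem A gives $n\ge r-1$. The remaining value $a=p-1$ was realized in Step 2.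

**Step 4: the types $[p-2][p-1]^n$.** If $M$ has stable type $[p-2][p-1]^n$, then $\Omega(M)$ has stable type $[2][1]^n$, so $n\ge r-1$ by Theorem A. Conversely, if $n\ge r-1$, then $\Omega$ of the module $kE/J^2\oplus k^{n-r+1}$ has stable type $[p-2][p-1]^n$. $\blacksquare$
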